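# Regularity of powers of an ideal whose top-dimensional part is reduced

## 1. Three quadrics through two skew lines

Let $R_0=k[x,y,z,w]$ with $k$ a field, and let
$$I_0=(xz,\;yw,\;xw+yz).$$
The product $xw$ is not in $I_0$, because the degree 2 part of $I_0$ is spanned by $xz$, $yw$, $xw+yz$. But every variable multiplies $xw$ into $I_0$:
$$x\cdot xw=x(xw+yz)-y\cdot xz,\qquad y\cdot xw=x\cdot yw,\qquad z\cdot xw=w\cdot xz,\qquad w\cdot xw=w(xw+yz)-z\cdot yw .$$
So $R_0/I_0$ contains a nonzero element of degree 2 killed by $\mathfrak m_0=(x,y,z,w)$. Adding it to $I_0$ gives $I_0+(xw)=(xz,xw,yz,yw)=(x,y)\cap(z,w)$, the ideal of two skew lines in $\mathbf P^3$. The three quadrics therefore define the two skew lines as a scheme, and the ideal they generate misses the full ideal of the lines by one element, of degree 2.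

How large can the degree of such a missing element be, in terms of the degrees of the generators? If $f_1,\dots,f_s$ were a regular sequence of forms of degrees $d_1,\dots,d_s$, the natural size attached to them would be $\sum(d_i-1)$; this is the regularity of the quotient, as recalled in Section 3. Here $\sum(d_i-1)=3$, and the missing element has degree $2\le 3$.

Now change the lines into a double line. For $a\ge3$ let
$$I_a=(f,\;x^2,\;y^2)\subset R_0,\qquad f=xz^a-yw^a,$$
with generators of degrees $a+1,2,2$. The radical of $I_a$ is $(x,y)$, so $I_a$ defines a multiple structure on one line. Modulo $I_a$ the element $xy$ is killed by $x$ and by $y$, and also by $z^a$ and $w^a$: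
$$z^a\,xy=yf+w^ay^2,\qquad w^a\,xy=z^ax^2-xf .$$
Hence $u=xy\,z^{a-1}w^{a-1}$ is killed by $\mathfrak m_0$ modulo $I_a$. It is not in $I_a$. Indeed, grade $R_0$ by degree in $x,y$ only; the three generators are homogeneous, of degrees $1,2,2$. If $u\in I_a$, there are $\alpha,\beta,\gamma_1,\gamma_2\in k[z,w]$ with
$$u=\alpha x^2+\beta y^2+(\gamma_1x+\gamma_2y)(xz^a-yw^a),$$
and the coefficient of $xy$ gives $z^{a-1}w^{a-1}=\gamma_2z^a-\gamma_1w^a$, which is absurd. So there is a missing element of degree $2a$, while $\sum(d_i-1)=a+2<2a$.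

The numerical bound survives in the first example and fails in the second. The visible difference is that two skew lines are reduced and the double line is not. In these notes we prove that reducedness of the top-dimensional part is enough, for powers of $I$ as well.

## 2. Regularity, geometric regularity, and the bound

Throughout, $R=k[X_1,\dots,X_n]$ is standard graded over a field $k$, $\mathfrak m=(X_1,\dots,X_n)$, modules are graded, and $H^i_{\mathfrak m}$ is local cohomology. For a graded module $N$ put $\operatorname{end}(N)=\max\{\mu:N_\mu\ne0\}$, with $\operatorname{end}(0)=-\infty$. Thus $\operatorname{end}(N(-e))=\operatorname{end}(N)+e$, and if $N'\to N\to N''$ is exact, then $\operatorname{end}N\le\max\{\operatorname{end}N',\operatorname{end}N''\}$.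

**Definition.** For a finitely generated graded $M$,
$$\operatorname{reg}(M)=\max_i\{\operatorname{end}H^i_{\mathfrak m}(M)+i\},\qquad \operatorname{greg}(M)=\max_{i>0}\{\operatorname{end}H^i_{\mathfrak m}(M)+i\}.$$
The second is the geometric regularity; it equals $\operatorname{reg}(M/H^0_{\mathfrak m}(M))$, since dividing by $H^0_{\mathfrak m}(M)$ kills $H^0_{\mathfrak m}$ and changes no other $H^i_{\mathfrak m}$.

We shall use the following textbook facts.

1. $H^0_{\mathfrak m}(M)$ is the set of elements killed by a power of $\mathfrak m$. Short exact sequences give long exact ones. $H^i_{\mathfrak m}(M)=0$ for $i>\dim M$ and for $i<\operatorname{depth}M$; in particular $H^i_{\mathfrak m}(M)=0$ for $i>0$ if $M$ has finite length. So $H^d_{\mathfrak m}$ is right exact on modules of dimension $\le d$. For $M$ finitely generated, $H^i_{\mathfrak m}(M)$ vanishes in large degrees.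
2. $H^i_{\mathfrak m}(R)=0$ for $i\neq n$ and $\operatorname{end}H^n_{\mathfrak m}(R)=-n$. So if $F$ is a finite direct sum of modules $R(-e)$, then $\operatorname{end}H^n_{\mathfrak m}(F)$ is the largest of the $e$, minus $n$.
3. Local duality: $H^i_{\mathfrak m}(M)_\mu$ is $k$-dual to $\operatorname{Ext}^{n-i}_R(M,R(-n))_{-\mu}$.
4. If $\mathfrak b$ is generated by a regular sequence of forms of degrees $d_1,\dots,d_c$ and $\mathfrak bM=0$, then $\operatorname{Ext}^c_R(M,R)\cong\operatorname{Hom}_R(M,R/\mathfrak b)(d_1+\dots+d_c)$.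
5. $R$ is Cohen–Macaulay and $\dim R/\mathfrak q=n-\operatorname{ht}\mathfrak q$ for every prime $\mathfrak q$. If $c$ forms in $\mathfrak m$ generate an ideal of height $c$, they form a regular sequence, the quotient is Cohen–Macaulay, and all associated primes of the ideal have height $c$.
6. Local cohomology of an $R/\mathfrak a$-module may be computed over $R$ or over $R/\mathfrak a$.

With these, the first example can be finished. Let $I_0^{\rm sat}=(x,y)\cap(z,w)$. It is an intersection of primes different from $\mathfrak m_0$, so $H^0_{\mathfrak m_0}(R_0/I_0^{\rm sat})=0$, and therefore $H^0_{\mathfrak m_0}(R_0/I_0)=I_0^{\rm sat}/I_0=k\cdot xw$, in degree 2. The sequence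
$$0\to R_0/I_0^{\rm sat}\to k[z,w]\oplus k[x,y]\to k\to0$$
gives $H^1=k$ in degree $0$ and $H^2=H^2(k[z,w])\oplus H^2(k[x,y])$, with end $-2$. So $\operatorname{reg}(R_0/I_0)=\max\{2,\,0+1,\,-2+2\}=2$, and $\operatorname{greg}(R_0/I_0)=1$.

Next, take cones: adjoin a variable $v$. Let $N=H^0_{\mathfrak m_0}(R_0/I)$ for a homogeneous ideal $I\subset R_0$, and put $C=(R_0/I)/N$, which is zero or of depth $\ge1$, so that $C[v]$ is zero or of depth $\ge2$. From $0\to N[v]\to(R_0/I)[v]\to C[v]\to0$ we get $H^1_{\mathfrak m}((R_0/I)[v])\cong H^1_{\mathfrak m}(N[v])$. Since $N[v]$ is $\mathfrak m_0$-torsion, this is $H^1_{(v)}(N[v])=N\otimes_kv^{-1}k[v^{-1}]$. Hence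
$$\operatorname{end}H^1_{\mathfrak m}\big((R_0/I)[v]\big)+1=\operatorname{end}H^0_{\mathfrak m_0}(R_0/I).\tag{1}$$
A missing element of degree $\mu$ for a curve becomes a contribution $\mu$ to $\operatorname{greg}$ of the cone over the curve. The cone over the two lines has $\operatorname{greg}\ge2$, and the cone over the double line has $\operatorname{greg}\ge2a$. So $\operatorname{greg}$ for surfaces and $\operatorname{reg}$ for curves should be the same question; Section 3 makes this precise.

**The question.** Let $I$ be generated by $s$ forms of degrees $d_1\ge\dots\ge d_s$ and let $\mathcal Z_I=\operatorname{Proj}(R/I)\subset\mathbf P^{n-1}$, with $\dim\mathcal Z_I=2$ and $\ell=\min\{s,n-1\}$. Suppose the component of dimension two of $\mathcal Z_I$ is a reduced surface $\mathcal S$. A result of Chardin says that if, moreover, for all but at most finitely many $x\in\mathcal S$ the scheme $\mathcal Z_I$ is locally defined at $x$ by at most $\operatorname{codim}\mathcal S+1$ equations, then $\operatorname{greg}(R/I^j)\le jd_1+d_2+\dots+d_\ell-\ell$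 for all $j>0$. The conjecture stated in "Some Results And Questions On Castelnuovo-Mumford Regularity" is that the condition on the local number of equations may be dropped. It is true.

**Conventions.** $k$ is any field. $I\ne0$ is homogeneous with $\mathcal Z_I\neq\emptyset$, generated by forms $f_1,\dots,f_s$ of degrees $d_1\ge\dots\ge d_s\ge1$. Some $f_i$ may be $0$, with an assigned degree $d_i\ge1$ (hyperplane sections can produce zeros). For $I=0$, $s=0$ the formula has no meaning. Put $\delta=\dim\mathcal Z_I=\dim R/I-1$. The hypothesis is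

**Condition (Red).** For every prime $\mathfrak q\supseteq I$ with $\dim R/\mathfrak q=\delta+1$ one has $IR_{\mathfrak q}=\mathfrak qR_{\mathfrak q}$.

Such a $\mathfrak q$ is minimal over $I$, hence homogeneous, and (Red) says that $(R/I)_{\mathfrak q}$ is a field. If $X_t\notin\mathfrak q$, then $R_{X_t}=(R_{X_t})_0[X_t^{\pm1}]$, so $(R/I)_{\mathfrak q}$ is a localization of $\mathcal O[X_t^{\pm1}]$, at the extension of the maximal ideal of $\mathcal O$, where $\mathcal O$ is the local ring of $\mathcal Z_I$ at the generic point given by $\mathfrak q$. It is a field exactly when the Artinian ring $\mathcal O$ is. So (Red) holds when the top-dimensional component of $\mathcal Z_I$ is reduced; lower-dimensional and embedded components are arbitrary. For the two lines, at $(x,y)$ the elements $z,w$ are units, so $xz,yw$ generate $(x,y)$ locally: (Red) holds. For $I_a$ at $\mathfrak q=(x,y)$, the image of $I_a$ in $\mathfrak q/\mathfrak q^2$ localized at $\mathfrak q$ is spanned by the single element $f$, and the space has dimension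 2: (Red) fails.

**Theorem 1.** If $\delta\ge1$ and (Red) holds then, with $\ell=\min\{s,n-\delta+1\}$, for all $j\ge1$
$$\max_{i\ge\delta-1}\{\operatorname{end}H^i_{\mathfrak m}(R/I^j)+i\}\le jd_1+d_2+\dots+d_\ell-\ell .$$

For $\delta=2$ the left side is $\operatorname{greg}(R/I^j)$ and $\ell=\min\{s,n-1\}$: this is the conjecture. For $\delta=1$ the theorem reads:

**Theorem 2.** If $\delta=1$ and (Red) holds, then $\operatorname{reg}(R/I^j)\le jd_1+d_2+\dots+d_\ell-\ell$ for all $j\ge1$, where $\ell=\min\{s,n\}$.

The condition (Red) cannot be dropped, even for surfaces: for the cone over the double line, $n=5$, $s=\ell=3$, the bound for $j=1$ would be $(a+1)+2+2-3=a+2$, while by (1) $\operatorname{greg}\ge2a>a+2$.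

## 3. Generic hyperplane sections: from dimension $\delta$ to curves

**Lemma 3.** Let $K=k(U_1,\dots,U_m)$, $m\ge 1$. For every prime $\mathfrak p\subset R$ the ideal $\mathfrak pK[X]$ is prime. For a finitely generated graded $M_0$, the associated primes of $M_0\otimes_kK$ are the $\mathfrak pK[X]$ with $\mathfrak p\in\operatorname{Ass}M_0$; dimensions and the numbers $\operatorname{end}H^i_{\mathfrak m}$ do not change under $k\to K$. If $I$ satisfies (Red), so does $IK[X]$.

*Proof.* $K[X]/\mathfrak pK[X]$ is the localization of the domain $(R/\mathfrak p)[U]$ at $k[U]\setminus\{0\}$, which meets the zero ideal only in the empty set. So it is a nonzero domain. As $R\to K[X]$ is flat, the associated primes of $M_0\otimes_kK$ are those of the $K[X]/\mathfrak pK[X]$, $\mathfrak p\in\operatorname{Ass}M_0$, that is, the $\mathfrak pK[X]$. Hilbert functions do not change, so neither do dimensions. Local cohomology commutes with the flat base change: $H^i_{\mathfrak m}(M_0\otimes K)=H^i_{\mathfrak m}(M_0)\otimes_kK$.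

Let a prime of dimension $\delta+1$ contain $IK[X]$. It is minimal over $IK[X]$, hence associated, hence equal to $\mathfrak qK[X]$ with $\mathfrak q\in\operatorname{Ass}(R/I)$ and $\dim R/\mathfrak q=\delta+1$. The local ring of $K[X]/IK[X]$ there is a localization of $(R/I)_{\mathfrak q}\otimes_kK=\kappa(\mathfrak q)\otimes_kK$, which is a localization of $\kappa(\mathfrak q)[U]$; the prime $\mathfrak qK[X]$ corresponds to its zero ideal. So the local ring is the field $\kappa(\mathfrak q)(U)$. $\square$

**Proposition 4.** Theorem 2 implies Theorem 1. More precisely, let $\delta\ge2$, $K=k(U_1,\dots,U_n)$, $l=\sum U_iX_i$, $R'=K[X]/(l)$ and $I'=IR'$. Then $I'\neq0$ satisfies (Red) in dimension $\delta-1$, and for all $j\geq 1$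
$$\max_{i\ge\delta-1}\{\operatorname{end}H^i_{\mathfrak m}(R/I^j)+i\}\le\max_{i\ge\delta-2}\{\operatorname{end}H^i_{\mathfrak m}(R'/I'^j)+i\}.\tag{2}$$

*Proof.* **Step 1: $l$ avoids every prime that matters.** Let $\mathfrak p\subset R$ be a homogeneous prime. The ring $(R/\mathfrak p)[U]$ embeds in $K[X]/\mathfrak pK[X]$, and $\sum U_iX_i$ is zero there only if all $X_i\in\mathfrak p$. So
$$l\in\mathfrak pK[X]\ \Longrightarrow\ \mathfrak p=\mathfrak m.\tag{3}$$

**Step 2: the comparison (2).** Put $M=K[X]/I^jK[X]$; then $M/lM=R'/I'^j$. By Lemma 3 and (3), the only associated prime of $M$ that can contain $l$ is the irrelevant ideal. So $N=0:_Ml$ has finite length, and $H^i_{\mathfrak m}(M/N)=H^i_{\mathfrak m}(M)$ for $i\ge1$. From $0\to(M/N)(-1)\xrightarrow{\,l\,}M\to M/lM\to0$ we get, for $i\ge1$, exact sequences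
$$H^{i-1}_{\mathfrak m}(M/lM)\to H^i_{\mathfrak m}(M)(-1)\to H^i_{\mathfrak m}(M).$$
Let $r$ be the right side of (2) and $i\ge\delta-1$; then $i\ge1$ because $\delta\ge2$. Since $H^{i-1}_{\mathfrak m}(M/lM)_\mu=0$ for $\mu\ge r-i+2$, the map $H^i_{\mathfrak m}(M)_{\mu-1}\to H^i_{\mathfrak m}(M)_\mu$ is injective for these $\mu$. So any nonzero element of $H^i_{\mathfrak m}(M)$ of degree $\ge r-i+1$ would have nonzero images in all larger degrees, but $H^i_{\mathfrak m}(M)$ vanishes in large degrees. Hence $\operatorname{end}H^i_{\mathfrak m}(M)+i\le r$. By Lemma 3 the left side of (2) may be computed from $M$.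

**Step 3: dimension and height of $I'$.** The minimal primes of $IK[X]$ are of the form $\mathfrak pK[X]$ with $\mathfrak p$ minimal over $I$, and $\mathfrak p\ne\mathfrak m$ since $\dim R/I>0$ (if $\mathfrak m$ were minimal it would be the only minimal prime). By (3), $l$ is in none of them, so $\dim R'/I'=\delta$. As $R'$ is a polynomial ring in $n-1$ variables over $K$, $\operatorname{ht}I'=n-1-\delta=\operatorname{ht}I\ge1$, so $I'\ne0$.

**Step 4: (Red) for $I'$.** Let $\mathfrak p\supseteq IK[X]+(l)$ be a prime with $\dim K[X]/\mathfrak p=\delta$. It is minimal over $IK[X]+(l)$, hence homogeneous, and it is not the irrelevant ideal since $\delta>0$. Choose $X_t\notin\mathfrak p$ and let $\bar A=(R/I)_{X_t}$. Since $X_t$ is a unit in $\bar A$, we can solve $l=0$ for $U_t$: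
$$\bar A[U_1,\dots,U_n]/(l)\cong\bar A[U_i:i\ne t].$$
The local ring $(K[X]/(I,l))_{\mathfrak p}$ is a localization of $(R/I)[U]/(l)$ in which $X_t$ is a unit, so it is a localization of $\bar A[U_i:i\ne t]$ at a prime. It has dimension $0$, so that prime is minimal, hence of the form $\mathfrak q\bar A[U_i:i\ne t]$ with $\mathfrak q$ a minimal prime of $\bar A$. View $\mathfrak q$ as a prime of $R$, minimal over $I$. Then $\mathfrak p\supseteq\mathfrak qK[X]+(l)$ and $l\notin\mathfrak qK[X]$ by (3), because $X_t\notin\mathfrak q$. So $\delta\le\dim R/\mathfrak q-1$, whence $\dim R/\mathfrak q=\delta+1$. By (Red) for $I$, $\bar A_{\mathfrak q}=\kappa(\mathfrak q)$, so our local ring is $\kappa(\mathfrak q)(U_i:i\ne t)$, a field.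

**Step 5: induction.** $I'$ is generated by $s$ forms of degrees $d_1\ge\dots\ge d_s$ (possibly zero), and $(n-1)-(\delta-1)+1=n-\delta+1$, so $\ell$ is unchanged. By (2), Theorem 1 for $(n-1,\delta-1)$ implies it for $(n,\delta)$, down to $\delta=1$, which is Theorem 2. $\square$

From now on $\delta=1$, that is, $\dim R/I=2$, and (Red) holds. By Lemma 3 with $m=1$ we may assume that $k$ is infinite. Put $c=n-2=\operatorname{ht}I\ge1$; by Krull's height theorem $s\ge c$, and $n\ge3$.

## 4. The Koszul complex and the module $H^2_{\mathfrak m}(H_1)$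

For $j=1$ the natural attempt is to treat the Koszul complex of the generators as if it were a resolution and to climb it with local cohomology. Here is exactly what that gives; it is stated for any complex, because powers will need it.

**Proposition 5.** Let $n\ge3$ and let $F_\bullet$ be a complex of finitely generated graded free $R$-modules with $F_q=0$ for $q<0$, whose homology modules $H_q=H_q(F_\bullet)$ have dimension $\le2$. Then
$$\operatorname{end}H^2_{\mathfrak m}(H_0)\le\operatorname{end}H^n_{\mathfrak m}(F_{n-2}),\qquad \operatorname{end}H^1_{\mathfrak m}(H_0)\le\operatorname{end}H^n_{\mathfrak m}(F_{n-1}),$$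
$$\operatorname{end}H^0_{\mathfrak m}(H_0)\le\max\{\operatorname{end}H^n_{\mathfrak m}(F_n),\ \operatorname{end}H^2_{\mathfrak m}(H_1)\}.$$

*Proof.* Let $Z_q\subseteq F_q$ be the cycles and $B_q\subseteq Z_q$ the boundaries. There are exact sequences
$$0\to Z_q\to F_q\to B_{q-1}\to0\quad(q\ge1),\qquad 0\to B_q\to Z_q\to H_q\to0\quad(q\ge0).$$

**Step 1: one rung of the ladder.** For $p<n$ we have $H^p_{\mathfrak m}(F_{q+1})=0$, so $H^p_{\mathfrak m}(B_q)\hookrightarrow H^{p+1}_{\mathfrak m}(Z_{q+1})$. For $p\ge3$ we have $H^p_{\mathfrak m}(H_q)=0$, so $H^p_{\mathfrak m}(B_q)\to H^p_{\mathfrak m}(Z_q)$ is onto. Combining, for $2\le p<n$ and $q\ge0$,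
$$\operatorname{end}H^p_{\mathfrak m}(B_q)\le\operatorname{end}H^{p+1}_{\mathfrak m}(Z_{q+1})\le\operatorname{end}H^{p+1}_{\mathfrak m}(B_{q+1}).$$

**Step 2: the top of the ladder.** Since $F_{q+1}\to B_q$ is onto and $H^n_{\mathfrak m}$ is right exact, $\operatorname{end}H^n_{\mathfrak m}(B_q)\le\operatorname{end}H^n_{\mathfrak m}(F_{q+1})$. Iterating Step 1, for $2\le p\le n$ and $q\ge 0$,
$$\operatorname{end}H^p_{\mathfrak m}(B_q)\le\operatorname{end}H^n_{\mathfrak m}(B_{q+n-p})\le\operatorname{end}H^n_{\mathfrak m}(F_{q+n-p+1}).\tag{4}$$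

**Step 3: stepping onto the ladder.** As $H_0=F_0/B_0$ and $H^i_{\mathfrak m}(F_0)=0$ for $i\le2<n$, we have $H^i_{\mathfrak m}(H_0)\hookrightarrow H^{i+1}_{\mathfrak m}(B_0)$ for $i=0,1,2$. For $i=2$ use (4) with $(p,q)=(3,0)$; for $i=1$ use it with $(2,0)$. For $i=0$ we have $H^0_{\mathfrak m}(H_0)\hookrightarrow H^1_{\mathfrak m}(B_0)\hookrightarrow H^2_{\mathfrak m}(Z_1)$, and here $H^2_{\mathfrak m}(B_1)\to H^2_{\mathfrak m}(Z_1)$ need not be onto; we only have exactness of
$$H^2_{\mathfrak m}(B_1)\to H^2_{\mathfrak m}(Z_1)\to H^2_{\mathfrak m}(H_1).$$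
Use (4) with $(p,q)=(2,1)$ for the left term. $\square$

For the Koszul complex of $f_1,\dots,f_s$ the homology is killed by $I$, so has dimension $\le2$, and $\operatorname{end}H^n_{\mathfrak m}(F_q)=d_1+\dots+d_q-n$ for $q\le s$. So for $j=1$ Proposition 5 proves everything except a bound on $H^0_{\mathfrak m}(R/I)$, and there the only unknown is $\operatorname{end}H^2_{\mathfrak m}(H_1)$.

This is a real obstacle. For the double line $I_a$ we have $s=3<n=4$, so $F_4=0$ and Proposition 5 forces $\operatorname{end}H^2_{\mathfrak m}(H_1)\ge2a$. Let us compute $H_1$ directly. Put $\mathfrak b=(x^2,y^2)$, a regular sequence. The Koszul exact sequence (recalled in Section 7) gives $H_1=\big((\mathfrak b:f)/\mathfrak b\big)(-a-1)$. The ring $R_0/\mathfrak b$ is free over $k[z,w]$ on $1,x,y,xy$, and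
$$f\cdot(\alpha+\beta x+\gamma y+\epsilon xy)=\alpha z^ax-\alpha w^ay+(\gamma z^a-\beta w^a)xy ,$$
which vanishes iff $\alpha=0$ and $(\beta,\gamma)$ is a multiple of $(z^a,w^a)$. So $W:=(\mathfrak b:f)/\mathfrak b$ is free over $k[z,w]$ on
$$p=z^ax+w^ay\ (\text{degree }a+1),\qquad q=xy\ (\text{degree }2),\tag{5}$$
and $\operatorname{end}H^2_{\mathfrak m}(W)=\max\{a+1,2\}-2=a-1$, so $\operatorname{end}H^2_{\mathfrak m}(H_1)=(a-1)+(a+1)=2a$. Any successful bound on $H^2_{\mathfrak m}(H_1)$ must use reducedness. The next three sections find the place where it enters.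

## 5. A complete intersection inside $I$ and the residual ideal

The plan is to pick $c=n-2$ of the generators, in general position, so that they form a regular sequence and generate $I$ at the generic points of the curve. What else they vanish on is the residual ideal; it will control $H_1$.

Let $\mathcal P$ be the finite nonempty set of primes $\mathfrak p\supseteq I$ with $\dim R/\mathfrak p=2$, equivalently of height $c$. For $\mathfrak p\in\mathcal P$, $R_{\mathfrak p}$ is regular of dimension $c$ and $I_{\mathfrak p}=\mathfrak pR_{\mathfrak p}$, so $\dim_{\kappa(\mathfrak p)}I\otimes\kappa(\mathfrak p)=c$.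

**Lemma 6.** There are forms $g_i=f_i+\sum_{t>i}h_{it}f_t$ with $h_{it}\in R_{d_i-d_t}$, so that $g_1,\dots,g_s$ generate $I$ and have degrees $d_1,\dots,d_s$, such that

* (a) for $i\le c$ and $\mathfrak p\in\mathcal P$, the images of $g_1,\dots,g_i$ in $I\otimes\kappa(\mathfrak p)$ are linearly independent;
* (b) for $i\le\min\{s,c+1\}$, $g_i\notin\mathfrak q$ for every minimal prime $\mathfrak q$ of $(g_1,\dots,g_{i-1})$ with $\mathfrak q\not\supseteq I$.

*Proof.* The change from $f$ to $g$ is unitriangular, so the $g_i$ generate $I$, and at every stage $g_1,\dots,g_{i-1},f_i,\dots,f_s$ generate $I$. Given $g_1,\dots,g_{i-1}$, let $E_i=\{f_i+\sum_{t>i}h_tf_t:h_t\in R_{d_i-d_t}\}$, parametrized by a finite-dimensional $k$-vector space. Conditions (a) and (b) each forbid $g_i$ to lie in finitely many $k$-subspaces (a prime $\mathfrak q$, or the preimage of a $\kappa(\mathfrak p)$-subspace of $I\otimes\kappa(\mathfrak p)$), so each excludes finitely many affine subspaces of parameters. Since $k$ is infinite, it suffices that each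 excluded subspace is proper.

For (b), suppose $E_i\subseteq\mathfrak q$. Then $f_i\in\mathfrak q$ and $X_u^{d_i-d_t}f_t\in\mathfrak q$ for all $u$ and all $t>i$. Since $I\subseteq\mathfrak m$ and $\mathfrak q\not\supseteq I$, some $X_u\notin\mathfrak q$, so $f_t\in\mathfrak q$ for all $t\ge i$. Together with $g_1,\dots,g_{i-1}\in\mathfrak q$ this gives $I\subseteq\mathfrak q$, a contradiction.

For (a), suppose all of $E_i$ maps into the span $W$ of $g_1,\dots,g_{i-1}$ in $I\otimes\kappa(\mathfrak p)$. Choose $X_u\notin\mathfrak p$, a unit in $\kappa(\mathfrak p)$. As before all $f_t$ with $t\ge i$ map into $W$, so $W=I\otimes\kappa(\mathfrak p)$. But $\dim W\le i-1<c$, a contradiction.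

For $i>c+1$ take $g_i=f_i$. $\square$

Put $J_i=(g_1,\dots,g_i)$, $\mathfrak b=J_c$, and
$$\tau=d_1+\dots+d_c-n .$$

**Lemma 7.** The forms $g_1,\dots,g_c$ are a regular sequence, $\mathfrak b$ has pure height $c$, and $\mathfrak b=\mathfrak u\cap\mathfrak r$, where $\mathfrak u=\bigcap_{\mathfrak p\in\mathcal P}\mathfrak p\supseteq I$ and $\mathfrak r$ is the intersection of the primary components of $\mathfrak b$ at its associated primes not in $\mathcal P$ ($\mathfrak r=R$ if there are none). Moreover:

* (i) $\mathfrak b_{\mathfrak p}=\mathfrak pR_{\mathfrak p}$ and $\mathfrak r\not\subseteq\mathfrak p$ for $\mathfrak p\in\mathcal P$;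
* (ii) $\mathfrak u\mathfrak r\subseteq\mathfrak b$, $(\mathfrak b:\mathfrak u)=\mathfrak r$ and $(\mathfrak b:\mathfrak r)\subseteq\mathfrak u$;
* (iii) $\mathfrak rg\subseteq\mathfrak b$ for every $g\in I$;
* (iv) if $s\ge n-1$, then $g_{n-1}$ is a nonzerodivisor on $R/\mathfrak r$ and $(\mathfrak b:g_{n-1})=\mathfrak r$.

*Proof.* **Step 1: heights.** We show that for $i\le c$ a minimal prime $\mathfrak q\not\supseteq I$ of $J_i$ has height $i$. For $i=0$, $\mathfrak q=0$. For $i\ge1$, $\mathfrak q$ contains a minimal prime $\mathfrak q'$ of $J_{i-1}$; then $\mathfrak q'\not\supseteq I$, so $\operatorname{ht}\mathfrak q'=i-1$ by induction, and $g_i\notin\mathfrak q'$ by (b). So $\mathfrak q\ne\mathfrak q'$ and $\operatorname{ht}\mathfrak q\ge i$; Krull's theorem gives equality. A minimal prime of $\mathfrak b$ containing $I$ has height $\ge c$, and $\le c$ by Krull, so it is in $\mathcal P$. Thus all minimal primes of $\mathfrak b$ have height $c$, and fact 5 gives the regular sequence and purity.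

**Step 2: the decomposition.** Let $\mathfrak p\in\mathcal P$. By (a) with $i=c$, the images of $g_1,\dots,g_c$ form a basis of $I\otimes\kappa(\mathfrak p)$, so by Nakayama $\mathfrak b_{\mathfrak p}=I_{\mathfrak p}=\mathfrak pR_{\mathfrak p}$. Also $\mathfrak p\supseteq\mathfrak b$ has height $c$, so it is minimal over $\mathfrak b$, and the primary component of $\mathfrak b$ there is $\mathfrak p$ itself. This gives $\mathfrak b=\mathfrak u\cap\mathfrak r$.

**Step 3: (i)–(iv).** An associated prime $\mathfrak q$ of $\mathfrak r$ has height $c$ and is not in $\mathcal P$, so it does not contain $I$. It does not contain $\mathfrak u$ either: otherwise it would contain some $\mathfrak p\in\mathcal P$ and equal it, having the same height. If $\mathfrak r\subseteq\mathfrak p\in\mathcal P$, then $\mathfrak p$ would contain an associated prime of $\mathfrak r$ of the same height, so would equal it; impossible. This proves (i). For (ii), $\mathfrak u\mathfrak r\subseteq\mathfrak u\cap\mathfrak r=\mathfrak b$. By prime avoidance $\mathfrak u$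 contains a nonzerodivisor on $R/\mathfrak r$, so $(\mathfrak b:\mathfrak u)=(\mathfrak u:\mathfrak u)\cap(\mathfrak r:\mathfrak u)=\mathfrak r$. And $(\mathfrak b:\mathfrak r)\subseteq(\mathfrak u:\mathfrak r)=\mathfrak u$, because $\mathfrak r\not\subseteq\mathfrak p$ for all $\mathfrak p\in\mathcal P$. (iii) follows from $I\subseteq\mathfrak u$. For (iv), the associated primes of $\mathfrak r$ are minimal primes of $\mathfrak b=J_{c}$ not containing $I$, and $n-1=c+1$, so by (b) none of them contains $g_{n-1}$. Hence $(\mathfrak b:g_{n-1})=(\mathfrak u:g_{n-1})\cap(\mathfrak r:g_{n-1})=R\cap\mathfrak r=\mathfrak r$. $\square$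

For the two skew lines, $n=4$, $c=2$, the generators in the order $g_1=xz$, $g_2=yw$, $g_3=xw+yz$ already satisfy (a) and (b). At $(x,y)$ the elements $z,w$ are units and at $(z,w)$ the elements $x,y$ are, which gives (a). For (b): $yw\notin(x)$ and $yw\notin(z)$; and $xw+yz$ lies neither in $(x,w)$ nor in $(y,z)$. Then
$$\mathfrak b=(xz,yw),\qquad\mathfrak u=(x,y)\cap(z,w),\qquad \mathfrak r=(x,w)\cap(y,z)=(xy,xz,wy,wz),\qquad\tau=0 .$$
Four lines form a quadrilateral; $\mathfrak u$ and $\mathfrak r$ are its two pairs of opposite sides.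

## 6. Maps of negative degree are nilpotent

The purpose of this section is the single estimate that uses reducedness. If $M$ is finitely generated and killed by $\mathfrak b$, facts 3 and 4 give (since $n-2=c$)
$$H^2_{\mathfrak m}(M)_\mu\ \text{ is $k$-dual to }\ \operatorname{Hom}_R(M,R/\mathfrak b)_{\tau-\mu}.\tag{6}$$
So a bound $\operatorname{end}H^2_{\mathfrak m}(M)\le\tau$ means exactly that $M$ has no nonzero maps to $R/\mathfrak b$ of negative degree.

**Lemma 8.** $H^2_{\mathfrak m}(\mathfrak r/\mathfrak b)_\mu=0$ for $\mu>\tau$.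

*Proof.* By (6) we must show that a homogeneous map $\varphi:\mathfrak r/\mathfrak b\to R/\mathfrak b$ of degree $\nu<0$ is zero.

**Step 1: $\varphi$ is an endomorphism.** Since $\mathfrak u\mathfrak r\subseteq\mathfrak b$, the image of $\varphi$ is killed by $\mathfrak u$, so it lies in $(\mathfrak b:\mathfrak u)/\mathfrak b=\mathfrak r/\mathfrak b$.

**Step 2: $\varphi$ is nilpotent.** The module $\mathfrak r/\mathfrak b$ is generated in finitely many degrees and lives in degrees $\ge0$. For $N\gg0$, $\varphi^N$ sends the generators to negative degrees, so $\varphi^N=0$.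

**Step 3: $\varphi$ vanishes at each $\mathfrak p\in\mathcal P$.** By Lemma 7(i), $(\mathfrak r/\mathfrak b)_{\mathfrak p}=R_{\mathfrak p}/\mathfrak pR_{\mathfrak p}=\kappa(\mathfrak p)$. So $\varphi_{\mathfrak p}$ is multiplication by an element of the field $\kappa(\mathfrak p)$, and it is nilpotent. Hence $\varphi_{\mathfrak p}=0$.

**Step 4: $\varphi=0$.** An associated prime of $\operatorname{im}\varphi\subseteq R/\mathfrak b$ is an associated prime of $R/\mathfrak b$, of height $c$, and contains $\mathfrak u$, so it is in $\mathcal P$. But $(\operatorname{im}\varphi)_{\mathfrak p}=0$ for $\mathfrak p\in\mathcal P$. So $\operatorname{im}\varphi$ has no associated prime and is zero. $\square$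

For the two lines, $\mathfrak r/\mathfrak b\cong(\mathfrak r+\mathfrak u)/\mathfrak u\subset R_0/\mathfrak u\subset k[z,w]\times k[x,y]$, generated by the images $(0,xy)$ and $(zw,0)$ of $xy$ and $zw$. So $\mathfrak r/\mathfrak b\cong k[z,w](-2)\oplus k[x,y](-2)$ and $\operatorname{end}H^2_{\mathfrak m}(\mathfrak r/\mathfrak b)=0=\tau$: the lemma is sharp here. For the double line, with $\mathfrak b=(x^2,y^2)$ and again $\tau=4-4=0$, the module $W$ of (5) has $\operatorname{end}H^2_{\mathfrak m}(W)=a-1>\tau$, so by (6) it must have a nonzero map of degree $1-a<0$ to $R_0/\mathfrak b$. Here is one: let $\varphi$ be $k[z,w]$-linear with $\varphi(p)=q$ and $\varphi(q)=0$. It is $R_0$-linear, because $xp=w^aq$, $yp=z^aq$, $xq=yq=0$ in $W$, so $\varphi(xp)=0=x\varphi(p)$ and $\varphi(yp)=0=y\varphi(p)$. It is nilpotent and not zero: at $(x,y)$ the module $W$ is not a one-dimensional vector space over the residue field, and Step 3 has nothing to stand on.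

The next lemma collects the consequences.

**Lemma 9.**

* (i) $H^1_{\mathfrak m}(R/\mathfrak r)_\mu=0$ for $\mu>\tau$.
* (ii) $\operatorname{end}H^2_{\mathfrak m}(R/\mathfrak r)\le\tau-1$, and $\operatorname{end}H^2_{\mathfrak m}(R/\mathfrak a)\le\tau$ for every homogeneous $\mathfrak a\supseteq\mathfrak b$.
* (iii) If $s\ge n-1$ and $\mathfrak a\supseteq\mathfrak r+(g_{n-1})$ is homogeneous, then $\dim R/\mathfrak a\le1$ and $\operatorname{end}H^1_{\mathfrak m}(R/\mathfrak a)\le\tau+d_{n-1}-1$.

*Proof.* (i) $R/\mathfrak b$ is Cohen–Macaulay of dimension 2, so $H^1_{\mathfrak m}(R/\mathfrak b)=0$, and $0\to\mathfrak r/\mathfrak b\to R/\mathfrak b\to R/\mathfrak r\to0$ gives $H^1_{\mathfrak m}(R/\mathfrak r)\hookrightarrow H^2_{\mathfrak m}(\mathfrak r/\mathfrak b)$. Apply Lemma 8.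

(ii) By right exactness $H^2_{\mathfrak m}(R/\mathfrak b)\to H^2_{\mathfrak m}(R/\mathfrak a)$ is onto, and by (6) $H^2_{\mathfrak m}(R/\mathfrak b)_\mu$ is dual to $(R/\mathfrak b)_{\tau-\mu}$, which is $0$ for $\mu>\tau$. This is the second claim, and it applies to $\mathfrak a=\mathfrak r$. Moreover, by (6), $H^2_{\mathfrak m}(R/\mathfrak r)_\tau$ is dual to $\operatorname{Hom}_R(R/\mathfrak r,R/\mathfrak b)_0=\big((\mathfrak b:\mathfrak r)/\mathfrak b\big)_0$, which is $0$ because $(\mathfrak b:\mathfrak r)\subseteq\mathfrak u\subseteq\mathfrak m$.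

(iii) By Lemma 7(iv), $g_{n-1}$ is a nonzerodivisor on $R/\mathfrak r$, which has dimension at most 2, so $\dim R/(\mathfrak r+(g_{n-1}))\le1$ and
$$H^1_{\mathfrak m}(R/\mathfrak r)\to H^1_{\mathfrak m}\big(R/(\mathfrak r+(g_{n-1}))\big)\to H^2_{\mathfrak m}(R/\mathfrak r)(-d_{n-1})$$
is exact. By (i) and (ii) the middle term has end at most $\max\{\tau,\tau-1+d_{n-1}\}=\tau+d_{n-1}-1$. Since $H^1_{\mathfrak m}$ is right exact on modules of dimension $\le1$, the same bound holds for the quotient $R/\mathfrak a$. $\square$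

## 7. Bounding $H^2_{\mathfrak m}$ of the first Koszul homology

For Koszul homology with coefficients in $R$, and for every $i$, there is an exact sequence
$$H_1(g_1,\dots,g_{i-1})\to H_1(g_1,\dots,g_i)\to A_i(-d_i)\to0,\qquad A_i=(J_{i-1}:g_i)/J_{i-1},\tag{7}$$
because $A_i$ is the kernel of multiplication by $g_i$ on $H_0(g_1,\dots,g_{i-1})=R/J_{i-1}$, the next map in the long exact Koszul sequence. Also $H_1(g_1,\dots,g_i)$ is killed by $J_i$.

**Proposition 10.** Let $H_1=H_1(g_1,\dots,g_s;R)$. Then $\operatorname{end}H^2_{\mathfrak m}(H_1)$ is $-\infty$ if $s=n-2$; is $\le d_1+\dots+d_{n-1}-n$ if $s=n-1$; and is $\le d_1+\dots+d_n-n$ if $s\ge n$.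

*Proof.* **Step 1: the first $n-1$ generators.** This is where the residual ideal appears. Since $g_1,\dots,g_{n-2}$ is a regular sequence, its $H_1$ is zero; this is the case $s=n-2$. If $s\ge n-1$, (7) with $i=n-1$ and Lemma 7(iv) give
$$H_1(g_1,\dots,g_{n-1})=\big((\mathfrak b:g_{n-1})/\mathfrak b\big)(-d_{n-1})=(\mathfrak r/\mathfrak b)(-d_{n-1}),$$
and by Lemma 8 its $H^2_{\mathfrak m}$ has end $\le\tau+d_{n-1}=d_1+\dots+d_{n-1}-n$.

**Step 2: each further generator.** We show that the new piece $A_i$, $i\ge n$, is harmless because it differs from $R/J_{i-1}$ by something of dimension $\le 1$. Let $B_i=R/(J_{i-1}:g_i)$, so that $0\to A_i\to R/J_{i-1}\to B_i\to0$ is exact. By Lemma 7(iii), $\mathfrak rg_i\subseteq\mathfrak b\subseteq J_{i-1}$, and $g_{n-1}\in J_{i-1}$; so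
$$J_{i-1}:g_i\ \supseteq\ \mathfrak r+(g_{n-1}).\tag{8}$$
By Lemma 9(iii), $\operatorname{end}H^1_{\mathfrak m}(B_i)\le\tau+d_{n-1}-1$, and by Lemma 9(ii), $\operatorname{end}H^2_{\mathfrak m}(R/J_{i-1})\le\tau$. The exact sequence $H^1_{\mathfrak m}(B_i)\to H^2_{\mathfrak m}(A_i)\to H^2_{\mathfrak m}(R/J_{i-1})$ gives $\operatorname{end}H^2_{\mathfrak m}(A_i)\le\tau+d_{n-1}$.

**Step 3: induction on $i$.** All modules in (7) are killed by $\mathfrak b$ for $i\ge n-1$, so have dimension $\le2$, and $H^2_{\mathfrak m}$ is right exact on them. Hence for $i\ge n$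
$$\operatorname{end}H^2_{\mathfrak m}(H_1(g_1,\dots,g_i))\le\max\{\operatorname{end}H^2_{\mathfrak m}(H_1(g_1,\dots,g_{i-1})),\ \tau+d_{n-1}+d_i\}.$$
As $d_i\le d_n$, induction from Step 1 gives $\le\tau+d_{n-1}+d_n=d_1+\dots+d_n-n$. $\square$

For the two lines, $H_1=(\mathfrak r/\mathfrak b)(-2)$ has $\operatorname{end}H^2_{\mathfrak m}(H_1)=2=d_1+d_2+d_3-n$, and this is exactly the degree of the missing element $xw$.

Propositions 5 and 10 prove Theorem 2 for $j=1$. Note that no bound on the local number of generators was needed: each generator beyond $g_{n-1}$ costs only a module $B_i$ of dimension at most one, thanks to (8).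

## 8. Powers: resolving $P^j$ over the ring of generic generators

For $j\ge2$ we cannot apply the case $j=1$ to $I^j$: at $\mathfrak p\in\mathcal P$ the ideal $I^j_{\mathfrak p}=\mathfrak p^jR_{\mathfrak p}$ is not $\mathfrak pR_{\mathfrak p}$. Nor does the Koszul complex of the products of generators have the right degrees: if $s\ge2$, its second term has a generator of degree $jd_1+(j-1)d_1+d_2$, too large. We use instead the resolution of a power of a maximal ideal.

Let $A=k[T_1,\dots,T_s]$, $\deg T_i=d_i$, $P=(T_1,\dots,T_s)$, and let $A\to R$ be given by $T_i\mapsto g_i$. Let $L_\bullet$ be the minimal graded free $A$-resolution of $A/P^j$, and $F_\bullet=L_\bullet\otimes_AR$. Then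
$$H_q(F_\bullet)=\operatorname{Tor}^A_q(A/P^j,R),\qquad H_0(F_\bullet)=R/I^j,$$
and these are killed by $I^j$, so have dimension $\le2$. For $j=1$, $F_\bullet$ is the Koszul complex of $g_1,\dots,g_s$ and $H_1(F_\bullet)=H_1$.

The degrees in $F_\bullet$ are right. The generators of $L_q$ have the degrees of $\operatorname{Tor}^A_q(A/P^j,k)$, the homology of the Koszul complex $K(T;A/P^j)$. In homological degree $q$ this complex is spanned by elements $T^be_\sigma$ with $|b|\le j-1$, $|\sigma|=q$, of degree $\sum b_td_t+\sum_{t\in\sigma}d_t$. Put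
$$e_q=jd_1+d_2+\dots+d_q .$$
Then, for $1\le q\le s$,
$$F_q\text{ is a direct sum of modules }R(-e)\text{ with }e\le e_q,\qquad\text{and } F_q=0\text{ for }q>s.\tag{9}$$
For instance, with $s=2$, $j=2$, $P^2=(T_1^2,T_1T_2,T_2^2)$ has two relations, of degrees $2d_1+d_2=e_2$ and $d_1+2d_2$.

By Proposition 5 we again need only a bound on $H^2_{\mathfrak m}(H_1(F_\bullet))$. The obvious way is induction on $j$ with the sequence $0\to P^{j-1}/P^j\to A/P^j\to A/P^{j-1}\to0$. It yields
$$\operatorname{Tor}^A_1(P^{j-1}/P^j,R)\to\operatorname{Tor}_1^A(A/P^j,R)\to Q\to0,\quad Q=\operatorname{im}\big(\operatorname{Tor}_1^A(A/P^j,R)\to\operatorname{Tor}_1^A(A/P^{j-1},R)\big).\tag{10}$$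
The left term is under control. But $Q$ is a submodule, not a quotient, of $\operatorname{Tor}_1^A(A/P^{j-1},R)$, and a bound on $\operatorname{end}H^2_{\mathfrak m}$ does not pass to submodules by right exactness. The way out is that $Q$ is small.

**Lemma 11.** $\operatorname{end}H^2_{\mathfrak m}(H_1(F_\bullet))\le(j-1)d_1+\operatorname{end}H^2_{\mathfrak m}(H_1)$.

*Proof.* For $j=1$ this is an equality. Let $j\ge2$.

**Step 1: reduction to the primes in $\mathcal P$.** We show that it suffices to prove $Q_{\mathfrak p}=0$ for all $\mathfrak p\in\mathcal P$. Since $Q$ is killed by a power of $I$, its support lies in $V(I)$; if $Q_{\mathfrak p}=0$ for $\mathfrak p\in\mathcal P$, then $\dim Q\le1$ and $H^2_{\mathfrak m}(Q)=0$. Now $P^{j-1}/P^j$ is a direct sum of modules $k(-e)$ with $e\le(j-1)d_1$, and $\operatorname{Tor}_1^A(k,R)=H_1$, so by right exactness of $H^2_{\mathfrak m}$ in (10), $H^2_{\mathfrak m}(H_1(F_\bullet))$ is a quotient of a direct sum of modules $H^2_{\mathfrak m}(H_1)(-e)$ with $e\le(j-1)d_1$. This is the assertion.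

Fix $\mathfrak p\in\mathcal P$. We show, for every $m\ge1$, that
$$\operatorname{Tor}_1^A(A/P^{m+1},R_{\mathfrak p})\to\operatorname{Tor}_1^A(A/P^m,R_{\mathfrak p})\ \text{ is zero;}\tag{11}$$
$m=j-1$ then gives $Q_{\mathfrak p}=0$.

**Step 2: coordinates adapted to $\mathfrak p$.** The purpose is to split the variables into those that map to a regular sequence and those that map to $0$. We have $\operatorname{Tor}_1^A(A/P^m,R_{\mathfrak p})=\ker(P^m\otimes_AR_{\mathfrak p}\to R_{\mathfrak p})$, naturally in $m$. Let $\hat S=A\otimes_kR_{\mathfrak p}=R_{\mathfrak p}[T_1,\dots,T_s]$, which is flat over $A$, and make $R_{\mathfrak p}$ an $\hat S$-algebra by $T_i\mapsto g_i$. By flatness $P^m\otimes_A\hat S=P^m\hat S$, so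
$$P^m\otimes_AR_{\mathfrak p}=P^m\hat S\otimes_{\hat S}R_{\mathfrak p}.$$
By Lemma 7, $(g_1,\dots,g_c)R_{\mathfrak p}=I_{\mathfrak p}=\mathfrak pR_{\mathfrak p}$, and $R_{\mathfrak p}$ is regular of dimension $c$; so $g_1,\dots,g_c$ is an $R_{\mathfrak p}$-regular sequence. For $i>c$ write $g_i=\sum_{t\le c}a_{it}g_t$ with $a_{it}\in R_{\mathfrak p}$ and put $T_i'=T_i-\sum_{t\le c}a_{it}T_t$, which maps to $0$ in $R_{\mathfrak p}$. Then $P\hat S=(T_1,\dots,T_c,T'_{c+1},\dots,T'_s)$.

**Step 3: the primed monomials die in $P^m$.** Since $\hat S\to R_{\mathfrak p}$ is onto, an element of $\ker(P^{m+1}\otimes_AR_{\mathfrak p}\to R_{\mathfrak p})$ can be written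
$$\xi=\sum_{|\alpha|+|\beta|=m+1}r_{\alpha\beta}\,T^\alpha T'^\beta\otimes1,\qquad r_{\alpha\beta}\in R_{\mathfrak p},\qquad\sum_{|\alpha|=m+1}r_{\alpha0}\,g^\alpha=0,$$
the last equation because terms with $\beta\ne0$ map to $0$. In $P^m\hat S\otimes_{\hat S}R_{\mathfrak p}$ and for $\beta\neq0$, write $T^\alpha T'^\beta=T_i'\omega$ with $i>c$ and $\omega\in P^m\hat S$. Then $T_i'\omega\otimes1=\omega\otimes T_i'\cdot1=\omega\otimes0=0$. This move is legal in $P^m$ and not in $P^{m+1}$.

**Step 4: the unprimed part is already zero.** Let $A_c=k[T_1,\dots,T_c]$ and $P_c=(T_1,\dots,T_c)$. The remaining part of $\xi$ is the image of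
$$\xi_0=\sum_{|\alpha|=m+1}T^\alpha\otimes r_{\alpha0}\in P_c^{m+1}\otimes_{A_c}R_{\mathfrak p}.$$
Since $g_1,\dots,g_c$ is $R_{\mathfrak p}$-regular, $\operatorname{Tor}_1^{A_c}(k,R_{\mathfrak p})=0$. Filtering $A_c/P_c^{m+1}$ with quotients $k$, we get $\operatorname{Tor}_1^{A_c}(A_c/P_c^{m+1},R_{\mathfrak p})=0$, that is, $P_c^{m+1}\otimes_{A_c}R_{\mathfrak p}\to R_{\mathfrak p}$ is injective. It maps $\xi_0$ to $\sum r_{\alpha0}g^\alpha=0$, so $\xi_0=0$. Hence $\xi$ maps to $0$, which is (11). $\square$

In (11) the modules themselves need not vanish. Take $c=1$, $s=2$, $m=1$, so that $R_{\mathfrak p}$ is a discrete valuation ring, $g_1$ a uniformizer and $g_2=ag_1$. The element $T_2'\otimes1$ of $P\otimes_AR_{\mathfrak p}$ maps to $0$ in $R_{\mathfrak p}$, yet it is not zero, since $T_1,T_2'$ give a basis of $P\hat S\otimes_{\hat S}\kappa(\mathfrak p)$. The elements coming from $P^2$ that involve $T_2'$, such as $T_1T_2'\otimes1$ and $T_2'^2\otimes1$, do become zero.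

## 9. Proof of Theorem 2, and hence of Theorem 1

Recall that $\dim R/I=2$, (Red) holds, $k$ is infinite and $1\le n-2\le s$. Apply Proposition 5 to $F_\bullet=L_\bullet\otimes_AR$. By (9) and fact 2, $\operatorname{end}H^n_{\mathfrak m}(F_q)\le e_q-n$ for $1\le q\le s$, and $F_q=0$ for $q>s$. So:

* $\operatorname{end}H^2_{\mathfrak m}(R/I^j)+2\le e_{n-2}-(n-2)$;
* $H^1_{\mathfrak m}(R/I^j)=0$ if $s<n-1$; otherwise $\operatorname{end}H^1_{\mathfrak m}(R/I^j)+1\le e_{n-1}-(n-1)$;
* $\operatorname{end}H^0_{\mathfrak m}(R/I^j)$ is at most the larger of $\operatorname{end}H^n_{\mathfrak m}(F_n)$, which is $-\infty$ if $s<n$ and $\le e_n-n$ otherwise, and $\operatorname{end}H^2_{\mathfrak m}(H_1(F_\bullet))$.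

By Lemma 11 and Proposition 10, $\operatorname{end}H^2_{\mathfrak m}(H_1(F_\bullet))$ is $-\infty$ if $s=n-2$; is at most $(j-1)d_1+d_1+\dots+d_{n-1}-n=e_{n-1}-n$ if $s=n-1$; and is at most $e_n-n$ if $s\ge n$.

Since $d_q\ge1$, the number $e_q-q$ is nondecreasing in $q\ge1$. Therefore all the numbers above are at most $e_\ell-\ell$ with $\ell=\min\{s,n\}$: only $q=n-2$ occurs when $s=n-2$, only $q\le n-1$ when $s=n-1$, and $q\le n$ when $s\ge n$. Hence
$$\operatorname{reg}(R/I^j)\le jd_1+d_2+\dots+d_\ell-\ell .$$
This is Theorem 2. By Proposition 4 it implies Theorem 1, and the case $\delta=2$ of Theorem 1 is the conjecture. $\blacksquare$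

## 10. Reduced complete intersections attain the bound for every $j$

Let $k$ be infinite, $n\ge4$, $s=n-3$, $d_1\ge\dots\ge d_s\ge1$, and
$$f_i=\prod_{t=1}^{d_i}(X_i-a_tX_n),\qquad 1\le i\le s,$$
with distinct $a_t\in k$. We show that $\operatorname{greg}(R/I^j)=jd_1+d_2+\dots+d_s-s$ for all $j\ge1$; here $\delta=2$ and $\ell=\min\{s,n-1\}=s$.

**Step 1: the hypotheses hold.** A prime containing $I$ contains one of the linear primes $\mathfrak q=(X_i-a_{t_i}X_n:i\le s)$, of height $s$. So $I$ is a complete intersection and $\dim\mathcal Z_I=n-s-1=2$. At such a $\mathfrak q$ the factors $X_i-a_tX_n$ with $t\ne t_i$ are units, since otherwise $X_n\in\mathfrak q$. Hence $IR_{\mathfrak q}=\mathfrak qR_{\mathfrak q}$, and (Red) holds; as $R/I$ is Cohen–Macaulay, there are no other components and $\mathcal Z_I$ is a reduced surface. Theorem 1 gives the upper bound.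

**Step 2: the resolution of $R/I^j$.** With $T_i\mapsto f_i$, a regular sequence, $\operatorname{Tor}^A_i(k,R)=0$ for $i>0$. Filtering, $\operatorname{Tor}_i^A(A/P^j,R)=0$ for $i>0$, so $F_\bullet=L_\bullet\otimes_AR$ is a free resolution of $R/I^j$. It is minimal, because the entries of the matrices of $L_\bullet$ lie in $P$, which maps into $\mathfrak m$; its length is $s$. Its last module has a generator of degree $e_s=jd_1+d_2+\dots+d_s$: the element $T_1^{j-1}e_1\wedge\dots\wedge e_s$ is a cycle of $K(T;A/P^j)$ in top homological degree, as $P$ kills $T_1^{j-1}$ in $A/P^j$; it is not zero, and there are no boundaries in that degree.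

**Step 3: the lower bound.** By local duality $H^3_{\mathfrak m}(R/I^j)$ is dual to $\operatorname{Ext}^s_R(R/I^j,R(-n))=\operatorname{coker}\big(\operatorname{Hom}(F_{s-1},R(-n))\to\operatorname{Hom}(F_s,R(-n))\big)$. The summand $R(-e_s)$ of $F_s$ contributes a generator of degree $n-e_s$, and by minimality it is not zero in the cokernel. So $H^3_{\mathfrak m}(R/I^j)\ne0$ in degree $e_s-n$, and $\operatorname{greg}(R/I^j)\ge e_s-n+3=e_s-s$.

## 11. A bound smaller by one when $j=1$ and $s\ge n-\delta$

In the two-line example Theorem 2 gives $3$ while the regularity is $2$. This is an instance of the following.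

**Proposition 12.** If (Red) holds, $\delta\ge1$, $s\ge n-\delta$ and $d_{n-\delta}\ge2$, then with $\ell=\min\{s,n-\delta+1\}$
$$\max_{i\ge\delta-1}\{\operatorname{end}H^i_{\mathfrak m}(R/I)+i\}\le\sum_{i=1}^\ell(d_i-1)-1 .$$

*Proof.* **Step 1: reduction to curves.** Proposition 4 with $j=1$ does not change $n-\delta$, $s$, the $d_i$ or $\ell$, so by (2) we may assume $\delta=1$, with $k$ infinite and the notation of Sections 5–7. Now $s\ge n-1$ and $d_{n-1}\ge2$.

**Step 2: $n-1$ generators.** Here we use the sequence $0\to(R/\mathfrak r)(-d_{n-1})\to R/\mathfrak b\to R/J_{n-1}\to0$, exact by Lemma 7(iv). Since $H^0_{\mathfrak m}(R/\mathfrak b)=H^1_{\mathfrak m}(R/\mathfrak b)=0$, we have $H^i_{\mathfrak m}(R/J_{n-1})\hookrightarrow H^{i+1}_{\mathfrak m}(R/\mathfrak r)(-d_{n-1})$ for $i=0,1$. By Lemma 9(i),(ii),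
$$\operatorname{end}H^0_{\mathfrak m}(R/J_{n-1})\le\tau+d_{n-1},\qquad\operatorname{end}H^1_{\mathfrak m}(R/J_{n-1})\le\tau+d_{n-1}-1 .$$

**Step 3: further generators.** For $i\ge n$ use $0\to B_i(-d_i)\to R/J_{i-1}\to R/J_i\to0$ with $B_i=R/(J_{i-1}:g_i)$. By (8) and Lemma 9(iii), $\dim B_i\le1$ and $\operatorname{end}H^1_{\mathfrak m}(B_i)\le\tau+d_{n-1}-1$. As $H^2_{\mathfrak m}(B_i)=0$, $H^1_{\mathfrak m}(R/J_i)$ is a quotient of $H^1_{\mathfrak m}(R/J_{i-1})$. And since $d_i\le d_n$,
$$\operatorname{end}H^0_{\mathfrak m}(R/J_i)\le\max\{\operatorname{end}H^0_{\mathfrak m}(R/J_{i-1}),\ \tau+d_{n-1}+d_n-1\}.$$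

**Step 4: comparison of the numbers.** As $\tau+2=\sum_{i\le n-2}(d_i-1)$, the claimed bound equals $\tau+d_{n-1}$ if $s=n-1$, and $\tau+d_{n-1}+d_n-1$ if $s\ge n$; the second is at least $\tau+d_{n-1}$, because $d_n\ge1$. By Steps 2 and 3 it bounds $\operatorname{end}H^0_{\mathfrak m}(R/I)$, and it bounds $\operatorname{end}H^1_{\mathfrak m}(R/I)+1\le\tau+d_{n-1}$. By Lemma 9(ii), $\operatorname{end}H^2_{\mathfrak m}(R/I)+2\le\tau+2\le\tau+d_{n-1}$, because $d_{n-1}\ge2$. $\square$

The bound is attained by the cone over the two skew lines: $I=(xz,yw,xw+yz)\subset k[x,y,z,w,v]$ has $n=5$, $\delta=2$, $s=3=n-\delta$, $\ell=3$, and the two-dimensional component of $\mathcal Z_I$ is a union of two planes, reduced. By (1) and Section 1, $\operatorname{greg}(R/I)\ge2=\sum_{i=1}^3(d_i-1)-1$.
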